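
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Nonbipartite spanning quadrangulations of triangulated surfaces}


\begin{abstract}
Deleting suitable edges from a triangulation of a closed surface merges its faces in pairs and leaves a spanning quadrangulation. We prove that every triangulation of a closed orientable surface other than the sphere has a nonbipartite spanning quadrangulation. This confirms a conjecture that was stated for triangulations of large width, and shows that no width assumption is needed. The proof compares the span of the $2$-factors of the dual cubic graph with its space of boundaries, using tight cuts and Lov\'asz's theorem on the matching lattice. The same method classifies, on all closed surfaces, the triangulations whose spanning quadrangulations are all bipartite, and gives the sharp width bound for nonorientable surfaces other than the projective plane.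
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\Sigma$ be a closed surface, that is, compact, connected and without boundary. A \emph{triangulation} $G$ of $\Sigma$ is a finite graph, $2$-cell embedded in $\Sigma$, such that every face is an open disc bounded by a $3$-cycle. Multiple edges are allowed; loops cannot occur, since every edge lies on a $3$-cycle. The dual graph $G^*$ is cubic. We use the same letter for an edge of $G$ and for its dual edge. The \emph{width} of $G$ is the length of a shortest noncontractible cycle of $G$, where two parallel edges form a cycle of length $2$.

Let $M$ be a set of edges of $G$ that is a perfect matching of $G^*$. Deleting $M$ from $G$ merges the triangles in pairs, and each merged face is an open disc bounded by a closed walk of length $4$. We call $Q=G-M$ a \emph{spanning quadrangulation} of $G$. If $G$ is simple and $\Sigma$ is not the sphere, these are exactly the spanning subgraphs of $G$ all of whose faces are bounded by $4$-cycles (Section~\ref{sec:conventions}). Spanning quadrangulations always exist (Lemma~\ref{lem:matchings}).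

Is $Q$ bipartite? All faces of $Q$ have even length, so the parity of the length of a closed walk in $Q$ depends only on its class in $H_1(\Sigma;\mathbb Z_2)$. This defines a homomorphism $H_1(\Sigma;\mathbb Z_2)\to\mathbb Z_2$, and $Q$ is bipartite if and only if it is zero. On the sphere there is nothing to check. On the projective plane bipartiteness is one parity condition, on the torus two, and in general $\dim H_1(\Sigma;\mathbb Z_2)=2-\chi(\Sigma)$ of them.

Following \cite{source}, call $G$ \emph{$q$-even} if all its spanning quadrangulations are bipartite, \emph{$q$-odd} if all are nonbipartite, and \emph{$q$-mixed} otherwise. All triangulations of the sphere are $q$-even. The antipodal quotient of the icosahedron is a triangulation of the projective plane by $K_6$, and it is $q$-odd: a spanning quadrangulation has $15-5=10$ edges, while a simple bipartite graph on six vertices has at most $9$. When can a triangulation be $q$-even? As $M$ varies, one expects some choice of $M$ to violate one of the parity conditions, unless something forces all of them. It is stated in \cite{source} that no Eulerian triangulation of the torus is $q$-even, and Conjecture~20 of \cite{source} asserts that the same is true for all triangulations of large width on orientable surfaces: for every closed orientable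 surface $\Sigma$ other than the sphere there is an integer $w(\Sigma)$ such that every triangulation of $\Sigma$ of width at least $w(\Sigma)$ has a nonbipartite spanning quadrangulation. We prove it without the width assumption.

\begin{theorem}\label{thm:orientable}
Let $\Sigma$ be a closed orientable surface other than the sphere. Every triangulation of $\Sigma$ has a nonbipartite spanning quadrangulation. In particular, Conjecture~20 of \cite{source} is true, and $w(\Sigma)=2$, which is no condition at all, suffices.
\end{theorem}

Let $P$ be the projective plane and $N_k$ the nonorientable surface with $k$ crosscaps. On nonorientable surfaces the answer depends on the surface and on the width.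

\begin{theorem}\label{thm:all}
\begin{enumerate}
\item[(1)] On the sphere every triangulation is $q$-even. On an orientable surface of genus at least $1$ none is.
\item[(2)] On $P$ there are $q$-even simple triangulations of arbitrarily large width.
\item[(3)] On $N_k$ with $k\ge2$, no triangulation of width at least $4$ is $q$-even. The bound $4$ is best possible for every $k\ge 2$: there is a simple $q$-even triangulation of $N_k$ of width exactly $3$.
\end{enumerate}
\end{theorem}

The third result describes all $q$-even triangulations. A cut $\delta(X)$ of a graph $H$ with $|X|$ odd is \emph{tight} if every perfect matching of $H$ contains exactly one of its edges; it is \emph{nontrivial} if $X$ and its complement both have at least two elements. We shall see in Lemma~\ref{lem:cutting} that the edges of a nontrivial tight cut of $G^*$ form a separating $3$-cycle of $G$. Cutting $\Sigma$ along it and capping the two sides with discs yields two triangulations with fewer faces.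

\begin{theorem}\label{thm:class}
Let $G$ be a triangulation of a closed surface. Decompose $G$ in this way along nontrivial tight cuts of the dual until no piece has a dual with a nontrivial tight cut. Then $G$ is $q$-even if and only if each resulting piece is a triangulation of the sphere, or an Eulerian triangulation of $P$ whose dual is nonbipartite.
\end{theorem}

\subsection{An example, and the idea of the proof}

\begin{example}\label{ex:grid}
Let $G$ be the triangulation of the torus with vertex set $\mathbb Z_4\times\mathbb Z_4$ and edges joining $(i,j)$ to $(i+1,j)$ (horizontal), to $(i,j+1)$ (vertical) and to $(i+1,j+1)$ (diagonal). It is simple, since $\pm(1,0),\pm(0,1),\pm(1,1)$ are distinct. The horizontal edges divide the torus into four bands, and every triangle of a band has exactly one vertical and one diagonal edge. So in each band separately we may delete either all diagonal edges or all vertical edges, and the result is a spanning quadrangulation.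

Deleting the diagonals everywhere gives the $4\times4$ grid on the torus, which is bipartite by the parity of $i+j$. Now change the choice in a single band, the one between rows $0$ and $1$. The new spanning quadrangulation contains the $5$-cycle
\[
(0,0),\ (1,1),\ (1,2),\ (1,3),\ (1,0),\ (0,0)
\]
of Figure~\ref{fig:grid}, and is nonbipartite. Thus $G$ is $q$-mixed.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \j in {0,...,4} \draw (0,\j)--(4,\j);
\foreach \i in {0,...,4} {
  \draw (\i,1)--(\i,4);
  \draw[dotted,thick] (\i,0)--(\i,1);
}
\foreach \i in {0,...,3} {
  \draw (\i,0)--(\i+1,1);
  \foreach \j in {1,2,3} \draw[dotted,thick] (\i,\j)--(\i+1,\j+1);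
}
\draw[line width=2pt] (1,0)--(0,0)--(1,1)--(1,4);
\foreach \i in {0,...,4} \foreach \j in {0,...,4} \fill (\i,\j) circle (2pt);
\node[below left] at (0,0) {$(0,0)$};
\node[below] at (1,0) {$(1,0)$};
\node[above] at (1,4) {$(1,0)$};
\end{tikzpicture}
\caption{A triangulation of the torus (identify opposite sides of the square). Dotted edges are deleted: the verticals in the lowest band, the diagonals in the other three. The remaining graph is a spanning quadrangulation, and the thick edges form a $5$-cycle in it.}
\label{fig:grid}
\end{figure}

In the dual graph the change in Example~\ref{ex:grid} is easy to describe. The complement of a perfect matching of $G^*$ is a $2$-factor, and the two $2$-factors differ by the dual cycle running once around the band. This cycle is not null-homologous, and that makes the parity of vertical closed walks change.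

A general triangulation has no bands, so we argue with linear algebra instead of with a particular pair of matchings. Let $Z$ be the $\mathbb Z_2$-cycle space of $H=G^*$, let $B\subseteq Z$ be the subspace spanned by the face boundaries, so that $Z/B\cong H_1(\Sigma;\mathbb Z_2)$, and let $S$ be the span of all $2$-factors. Lemma~\ref{lem:homology} says that $G$ is $q$-even if and only if $S\subseteq B$. How large is $S$? Every $2$-factor has $|V(H)|$ edges, an even number, so $S$ lies in the subspace $Z_0$ of even-size elements of $Z$, whose codimension in $Z$ is at most $1$. If this parity is the only obstruction, that is, if $S=Z_0$, then $S$ cannot lie in $B$ as soon as $B$ has codimension at least $2$. This single parity condition may coincide with the single homology condition on the projective plane, which explains Theorem~\ref{thm:all}(2); it cannot account for two homology conditions.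

We therefore want $S=Z_0$. If $H$ is nonbipartite and has no nontrivial tight cut, this will follow from Lov\'asz's theorem on the lattice generated by perfect matchings, except for the Petersen graph, which is treated by hand; the bipartite case is elementary. Nontrivial tight cuts are a genuine obstacle, since they can impose further parity conditions on all $2$-factors. But in a cubic bridgeless graph they have three edges, which here form a separating $3$-cycle of $G$, and we can cut $G$ there. On an orientable surface of positive genus one of the two pieces again has positive genus. On a nonorientable surface it may happen that all pieces are spheres and projective planes, and the width-$3$ examples of Theorem~\ref{thm:all}(3) are built in exactly this way.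

\section{Conventions and facts used}\label{sec:conventions}

\subsection{Faces bounded by 4-cycles}

Spanning quadrangulations were defined above by perfect matchings of $G^*$. We compare this with the literal requirement that $Q$ be a spanning subgraph whose faces are all bounded by $4$-cycles.

Suppose first that $Q\subseteq G$ is spanning and every face of $Q$ is an open disc bounded by a $4$-cycle. A face of $Q$ contains no vertex of $G$. If it contains $d$ edges and $t$ faces of $G$, then Euler's formula for the closed disc formed by the face and its boundary gives $4-(4+d)+t=1$, and counting sides of edges gives $3t=4+2d$. So $d=1$ and $t=2$. Thus each face of $Q$ consists of two faces of $G$ and one deleted edge between them, and the deleted edges form a perfect matching of $G^*$.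

Conversely, let $G$ be simple, let $\Sigma$ not be the sphere, and let $M$ be a perfect matching of $G^*$. Let $uvx$ and $uvy$ be the two faces at an edge $uv\in M$. If $x=y$, then by simplicity the two faces share all three edges, so together they form all of $\Sigma$ and $\chi(\Sigma)=3-3+2=2$, a contradiction. Hence $x\neq y$, and the merged face is bounded by the $4$-cycle $uxvy$.

So for simple triangulations the two definitions agree on every surface other than the sphere, and our results hold for the literal one. For multigraphs they can differ. Take a simple triangulation and replace each edge $uv$ by a digon with parallel sides $e_1,e_2$, containing one vertex of degree $2$ joined to $u$ and to $v$. If a perfect matching pairs the two triangles in some digon, then the merged face is not bounded by a $4$-cycle, because its boundary walk traverses one edge twice. If it does so in no digon, then it contains both sides of every digon, hence all three edges of every original triangle, which is impossible. Such a multigraph has no spanning quadrangulation in the literal sense, which is why we work with perfect matchings.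

\subsection{Facts used}

Graphs are finite and loopless; multiple edges are allowed unless excluded. For a set $X$ of vertices of $H$, $\delta(X)$ is the set of edges with exactly one end in $X$, and $\delta(v)=\delta(\{v\})$. For $x\in\mathbb R^{E(H)}$ and $F\subseteq E(H)$ put $x(F)=\sum_{e\in F}x_e$. The incidence vector of $F$ is $\chi^F$, and $\mathbf 1$ is the all-one vector.

\begin{itemize}
\item \emph{Edmonds (1965).} If $|V(H)|$ is even, the convex hull of the vectors $\chi^M$, $M$ a perfect matching of $H$, is
\[
\{x\ge0:\ x(\delta(v))=1\text{ for all }v,\quad x(\delta(X))\ge1\text{ for all }X\text{ with }|X|\text{ odd}\}.
\]
\item \emph{K\"onig.} Every regular bipartite multigraph decomposes into perfect matchings.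
\item \emph{Tutte's $1$-factor theorem.} $H$ has a perfect matching if and only if, for every $Y\subseteq V(H)$, the graph $H-Y$ has at most $|Y|$ components of odd order.
\item \emph{Lov\'asz \cite{lovasz}.} A \emph{brick} is a $3$-connected graph $H$ that is \emph{bicritical}, i.e.\ $H-u-v$ has a perfect matching for all $u\ne v$. If $H$ is a simple brick other than the Petersen graph, then the integer combinations of the vectors $\chi^M$, $M$ a perfect matching of $H$, are exactly the vectors $x\in\mathbb Z^{E(H)}$ with $x(\delta(u))=x(\delta(v))$ for all $u,v$.
\item \emph{Topology.} A contractible simple closed curve in a surface bounds a closed disc. We have $\dim H_1(\Sigma;\mathbb Z_2)=2g$ for the orientable surface of genus $g$, and $\dim H_1(N_k;\mathbb Z_2)=k$.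
\end{itemize}

\section{Two-factors and homology}\label{sec:homology}

Let $G$ triangulate $\Sigma$, let $H=G^*$ and $n=|V(H)|$, the number of faces of $G$. Then $H$ is connected and cubic, so $n$ is even. It is loopless, because a face bounded by a $3$-cycle does not meet an edge twice. If $X$ is a set of faces of $G$, then in the cyclic order of faces around a vertex of $G$ the changes between $X$ and its complement are even in number, and they take place at the edges of $\delta(X)$. As $G$ has no loops, this says:
\begin{equation}\label{eq:evencut}
\text{every vertex of $G$ is incident with an even number of edges of }\delta(X).
\end{equation}
In particular $H$ is bridgeless, since a one-edge cut of $H$ would be a single edge of $G$ with two distinct ends, each incident with one edge of the cut.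

Let $Z$ be the $\mathbb Z_2$-cycle space of $H$. As $H$ is cubic, the elements of $Z$ are the vertex-disjoint unions of cycles, where two parallel edges form a $2$-cycle. Let $Z_0\subseteq Z$ consist of the elements with an even number of edges. If $H$ is bipartite then $Z_0=Z$; otherwise $Z_0$ has codimension $1$ in $Z$.

Let $B\subseteq Z$ be the span of the face boundaries of $H$. The dual face at $v\in V(G)$ is bounded by the $\deg_G(v)$ edges of $G$ at $v$, each occurring once since $G$ has no loops. Hence the elements of $B$ are exactly the cuts of $G$, i.e.\ the sets of edges of $G$ between some $W\subseteq V(G)$ and its complement. As $H$ is $2$-cell embedded, $Z/B\cong H_1(\Sigma;\mathbb Z_2)$.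

Finally, let $S\subseteq Z$ be the span of the $2$-factors $E(H)\setminus M$, where $M$ runs over the perfect matchings of $H$. Each $2$-factor has $n$ edges and $n$ is even, so
\begin{equation}\label{eq:SinZ0}
S\subseteq Z_0 .
\end{equation}

\begin{lemma}\label{lem:homology}
Let $M$ be a perfect matching of $H=G^*$. Then $G-M$ is bipartite if and only if $E(H)\setminus M\in B$. Hence $G$ is $q$-even if and only if $S\subseteq B$.
\end{lemma}

\begin{proof}
Let $W$ and $V(G)\setminus W$ be the color classes of a proper $2$-coloring of $G-M$. Each face of $G$ has two edges outside $M$ and one edge in $M$. The two edges outside $M$ have ends of different colors, so the third edge has ends of the same color. Therefore $E(H)\setminus M$ is exactly the set of edges of $G$ between $W$ and $V(G)\setminus W$, and lies in $B$. Conversely, if $E(H)\setminus M$ is the set of edges between some $W$ and its complement, then $W$ and $V(G)\setminus W$ are color classes of a proper $2$-coloring of $G-M$. The second statement follows because $B$ is a subspace and $S$ is spanned by the $2$-factors.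
\end{proof}

\begin{example}\label{ex:K33}
In the smallest instances one can simply count. Take the infinite triangular grid with vertex set $\mathbb Z^2$ and edges in the directions $(1,0)$, $(0,1)$, $(1,1)$, and divide by the translations $(s,t)$ with $s+t\equiv0\pmod 3$. The quotient is a torus, triangulated with vertices $0,1,2$ (the residues of $i+j$), nine edges, three between any two vertices, and six faces, each with vertices $0,1,2$. A triangle $(i,j),(i+1,j),(i+1,j+1)$ with $i+j\equiv v$ shares its diagonal, horizontal and vertical edge with the triangles of the other type, $(i',j'),(i',j'+1),(i'+1,j'+1)$, with $i'+j'\equiv v$, $v-1$ and $v+1$, respectively. So the dual is $K_{3,3}$. Here $\dim Z=9-6+1=4$ and $\dim B=2$.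

There are six perfect matchings, but $B$ has only three nonzero elements, the stars of the three vertices. Hence at least three of the six spanning quadrangulations are nonbipartite, and in fact exactly three are. Deleting the three edges between two of the vertices leaves the star of the third, which is bipartite. Deleting all edges of one direction leaves a triangle, since each direction contains one edge between any two of the vertices.
\end{example}

In general counting must be replaced by a computation of $S$. Before we turn to it in Section~\ref{sec:bricks}, the next section removes the obstacle of tight cuts.

\section{Cutting along tight cuts}\label{sec:cuts}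

\begin{lemma}\label{lem:matchings}
Let $H$ be a connected, cubic, bridgeless, loopless graph. Every edge of $H$ lies in a perfect matching, and every tight cut of $H$ has exactly three edges.
\end{lemma}

\begin{proof}
If $|X|$ is odd, then $|\delta(X)|\equiv 3|X|\pmod 2$ is odd, and it is not $1$, so it is at least $3$. By Edmonds' theorem $\frac13\mathbf 1$ is a convex combination of vectors $\chi^M$ with $M$ a perfect matching. All its coordinates are positive, so every edge lies in a perfect matching. If $\delta(X)$ is tight, then every $\chi^M$ satisfies $\chi^M(\delta(X))=1$, hence so does $\frac13\mathbf 1$, and $|\delta(X)|=3$.
\end{proof}

\begin{lemma}\label{lem:cutting}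
Let $\delta(X)$ be a nontrivial tight cut of $H=G^*$. Its three edges form a separating $3$-cycle $C$ of $G$. Cutting $\Sigma$ along $C$ and capping both sides by discs gives closed surfaces $\Sigma_1,\Sigma_2$ with $\Sigma=\Sigma_1\#\Sigma_2$ and triangulations $G_i$ of $\Sigma_i$ such that $G_1\cup G_2=G$, $G_1\cap G_2=C$, the cycle $C$ bounds a face in each $G_i$, and each $G_i$ has fewer faces than $G$. Moreover:
\begin{enumerate}
\item[(a)] If $M_1$ is a perfect matching of $G_1^*$, then $G^*$ has a perfect matching $M$ with $M\cap E(G_1)=M_1$, and if $G_1-M_1$ is nonbipartite, so is $G-M$. The same holds with $G_2$ in place of $G_1$.
\item[(b)] $G$ is $q$-even if and only if $G_1$ and $G_2$ are both $q$-even.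
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:matchings}, $C=\delta(X)$ has three edges. By \eqref{eq:evencut} each vertex of $G$ is incident with an even number of them, and this number is at most $3$ since $G$ has no loops. So it is $0$ or $2$, and three loopless edges with this property form a $3$-cycle.

Put $X^c=V(H)\setminus X$. An edge of $G$ not in $C$ has both its faces in $X$ or both in $X^c$. Around a vertex not on $C$, consecutive faces are separated by edges not in $C$, so these faces all lie in $X$ or all lie in $X^c$. Hence $\Sigma\setminus C$ is the disjoint union of two nonempty open sets $U_X$ and $U_{X^c}$, containing the faces in $X$ and in $X^c$ respectively. Let $N$ be a small annular or M\"obius neighborhood of $C$. Then $N\setminus C$ has at most two components, and every component of $\Sigma\setminus C$ meets $N\setminus C$, because $\Sigma$ is connected. So $\Sigma\setminus C$ has at most two components; these are $U_X$ and $U_{X^c}$, and $C$ is two-sided with one side in each. The closures of $U_X$ and $U_{X^c}$ are compact surfaces with boundary $C$. Capping each with a disc gives $\Sigma_1$ and $\Sigma_2$, and $\Sigma=\Sigma_1\#\Sigma_2$. The part $G_1$ of $G$ in the closure of $U_X$, with the capping disc as a new face bounded by $C$, triangulates $\Sigma_1$.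 Its dual arises from $H$ by contracting $X^c$ to one vertex. The same holds for $G_2$ with $X$ and $X^c$ exchanged. The numbers of faces are $|X|+1$ and $|X^c|+1$, and both are less than $n=|X|+|X^c|$ because the cut is nontrivial.

(a) The capping face of $G_1$ is matched exactly once, so $M_1$ contains exactly one edge $e$ of $C$. By Lemma~\ref{lem:matchings} applied to $G_2^*$, which is again the dual of a triangulation, there is a perfect matching $M_2$ of $G_2^*$ containing $e$; then $e$ is its only edge in $C$. So $M=M_1\cup M_2$ is a perfect matching of $H$ with $M\cap E(G_1)=M_1$. Since $G_1-M_1\subseteq G-M$, an odd cycle in the former lies in the latter. The argument for $G_2$ is the same.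

(b) If some $G_i$ is not $q$-even, then neither is $G$, by (a). Conversely, let $G_1$ and $G_2$ be $q$-even and let $M$ be a perfect matching of $H$. By tightness $M$ contains exactly one edge $e$ of $C$. So $M_i=M\cap E(G_i)$ is a perfect matching of $G_i^*$, and $Q_i=G_i-M_i$ is bipartite. Now $G-M=Q_1\cup Q_2$, and $Q_1\cap Q_2$ is the path $C-e$. This path is connected, so after exchanging the colors of $Q_2$ if necessary the $2$-colorings of $Q_1$ and $Q_2$ agree on it. Hence $G-M$ is bipartite.
\end{proof}

Tightness was used twice: it makes the cut a $3$-cycle, and in (b) it ensures that every perfect matching of $G^*$ restricts to perfect matchings of both pieces. It also shows how a tight cut can make $S$ small. Every $2$-factor of $H$ restricts to a $2$-factor of $G_1^*$, so it has exactly $|X|+1$ edges in $G_1$, an even number. Hence every element of $S$ has an even number of edges in $G_1$. In general this does not follow from \eqref{eq:SinZ0}: if there are odd cycles $D_1$ and $D_2$ of $H$ with all vertices in $X$ and in $X^c$, respectively, then $D_1+D_2$ lies in $Z_0$ but not in $S$.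

\section{Duals without nontrivial tight cuts}\label{sec:bricks}

In this section $Z$, $Z_0$ and $S$ are used for an arbitrary connected, cubic, bridgeless, loopless graph $H$ with $n$ vertices; they depend on $H$ only. Once tight cuts are excluded, the parity condition \eqref{eq:SinZ0} is the only one.

\begin{lemma}\label{lem:span}
Let $H$ be a connected, cubic, bridgeless, loopless graph that is bipartite or has no nontrivial tight cut. Then $S=Z_0$.
\end{lemma}

Since $S\subseteq Z_0$, only $Z_0\subseteq S$ has to be shown. The theorems of K\"onig and Lov\'asz speak about integer vectors, so the first step is to lift the elements of $Z_0$ to integer vectors to which these theorems apply.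

\begin{lemma}\label{lem:lift}
Let $H$ be a connected cubic loopless graph. For each $z\in Z_0$ there is $x\in\mathbb Z^{E(H)}$ with $x\equiv z\pmod 2$ and $x(\delta(v))=0$ for all $v\in V(H)$.
\end{lemma}

\begin{proof}
Write $z$ as a disjoint union of cycles. Since $z$ has an even number of edges, an even number of these cycles are odd. On each even cycle put the values $+1,-1$ alternately. Arrange the odd cycles in pairs. For a pair $C_1,C_2$ take a path $R$ in $H$, of length $p$ say, from a vertex of $C_1$ to a vertex of $C_2$, and consider the closed walk that goes once around $C_1$, along $R$, once around $C_2$, and back along $R$. Its length $|C_1|+|C_2|+2p$ is even. Give the steps of the walk alternating signs, and let each edge receive the sum of the signs of its steps. Consecutive steps, also the last and the first, have opposite signs. So each visit of the walk to a vertex contributes $0$ to the sum at this vertex, and the resulting vector has sum $0$ at every vertex. The two traversals of $R$ contribute $0$ modulo $2$ to every edge, so the vector is congruent to $C_1+C_2$ modulo $2$. Adding the vectors for all even cycles and all pairs of odd cycles gives $x$.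
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:span}, bipartite case]
Let $z\in Z_0$, let $x$ be as in Lemma~\ref{lem:lift}, and let $k\ge1$ be an integer with $x+k\mathbf 1\ge0$. Read as vectors of edge multiplicities, both $x+k\mathbf 1$ and $k\mathbf 1$ describe $3k$-regular bipartite multigraphs. By K\"onig's theorem each is a sum of $3k$ vectors $\chi^M$. So modulo $2$, $z\equiv x$ is a sum of $6k$ perfect matchings. Adding $\mathbf 1$ to each of them changes nothing, because $6k$ is even. Hence $z$ is a sum of $6k$ $2$-factors, and $z\in S$.
\end{proof}

Now let $H$ be nonbipartite without nontrivial tight cuts. The hypotheses of Lov\'asz's theorem have to be verified: $H$ must be simple, bicritical and $3$-connected. In each case a violation produces a nontrivial tight cut, a bridge, an edge in no perfect matching, or a bipartition.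

\begin{proof}[Proof of Lemma~\ref{lem:span}, nonbipartite case]
\emph{$H$ is simple.} Suppose that $u,v$ are joined by more than one edge. If they are joined by three edges, then $n=2$ by connectivity and $H$ is bipartite. So they are joined by exactly two. Let $u'$ and $v'$ be the third neighbors of $u$ and $v$. If $u'=v'$, then the third edge at this vertex is a bridge; so $u'\ne v'$. Let $X=\{u,v,u'\}$. Then $\delta(X)$ consists of $vv'$ and the two edges at $u'$ other than $uu'$. A perfect matching meets $\delta(X)$ in an odd number of edges, and not in all three, since two of them share $u'$. So $\delta(X)$ is tight, hence trivial, and $n=4$. Then the two remaining edges at $u'$ both go to $v'$, and $H$ is a $4$-cycle $u\,v\,v'\,u'$ with the edges $uv$ and $v'u'$ doubled. This is bipartite, a contradiction.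

\emph{$H$ is bicritical.} Suppose that $H-u-v$ has no perfect matching, where $u\ne v$. By Tutte's theorem there is a set $Y'\subseteq V(H)\setminus\{u,v\}$ such that $H-u-v-Y'$ has more than $|Y'|$ odd components. Since $n-2$ is even, the number of odd components has the same parity as $|Y'|$, so it is at least $|Y'|+2$. With $Y=Y'\cup\{u,v\}$, the graph $H-Y$ has at least $|Y|$ odd components. As $H$ has a perfect matching, it has exactly $|Y|$. Every perfect matching joins each odd component to $Y$ by at least one edge, hence by exactly one, and these edges use up $Y$. An edge inside $Y$ or from $Y$ to an even component would thus lie in no perfect matching, contrary to Lemma~\ref{lem:matchings}. So there are no such edges, and by connectivity there are no even components. For every odd component $K$ the cut $\delta(V(K))$ is tight, and its other side contains $Y$, which has at least two vertices. As there are no nontrivial tight cuts, $K$ is a single vertex. So $H$ is bipartite with classes $Y$ and $V(H)\setminus Y$, a contradiction.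

\emph{$H$ is $3$-connected.} As $H$ is simple and cubic, $n\ge4$. If $x$ is a cut vertex, then $H-x$ has at least two components, and the three edges at $x$ reach all of them. So some component is reached by only one edge, which is a bridge, a contradiction. Suppose that $H-x-y$ is disconnected. Since $H-x-y$ has a perfect matching, all its components are even. Let $K$ be the vertex set of one of them. In a given perfect matching of $H$ the number of vertices of $K$ matched outside $K$ is even, so it is $0$ or $2$. If it is $0$, then $x$ is matched outside $K\cup\{x\}$, and this is the only matching edge in $\delta(K\cup\{x\})$. If it is $2$, then $x$ and $y$ are both matched into $K$, and the only matching edge in $\delta(K\cup\{x\})$ is the one at $y$. So $\delta(K\cup\{x\})$ is tight. It is nontrivial because $K$ and any other component have at least two vertices each. This is a contradiction.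

So $H$ is a simple brick.

\emph{$H$ is not the Petersen graph.} Let $z\in Z_0$ and take $x$ from Lemma~\ref{lem:lift}. By Lov\'asz's theorem $x=\sum_M\lambda_M\chi^M$ with integers $\lambda_M$. Evaluating on $\delta(v)$ for any vertex $v$ gives $0=\sum_M\lambda_M$. Hence, modulo $2$,
\[
z\equiv\sum_M\lambda_M\chi^M\equiv\sum_M\lambda_M(\mathbf 1+\chi^M),
\]
and $\mathbf 1+\chi^M$ is the $2$-factor complementary to $M$. So $z\in S$.

\emph{$H$ is the Petersen graph.} Here we compute $\dim S$. The Petersen graph is edge-transitive, is not $3$-edge-colorable, and has exactly six perfect matchings $M_1,\dots,M_6$. By edge-transitivity each of the $15$ edges lies in $6\cdot5/15=2$ of them. Two disjoint perfect matchings, together with the complement of their union, would form a $3$-edge-coloring; so any two $M_i,M_j$ intersect. Each of the five edges of $M_i$ lies in exactly one $M_j$ with $j\ne i$, and there are five such $j$, so $M_i$ and $M_j$ share exactly one edge. Hence the edges correspond bijectively to the pairs $\{i,j\}$.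

Suppose that $\sum_{i\in T}(\mathbf 1+\chi^{M_i})\equiv0\pmod 2$ for some $T\subseteq\{1,\dots,6\}$. At the edge corresponding to $\{i,j\}$ this says that $|T|+|T\cap\{i,j\}|$ is even. If $|T|$ is even, then $|T\cap\{i,j\}|$ is even for all pairs, so $T=\emptyset$ or $T=\{1,\dots,6\}$. If $|T|$ is odd, then every pair contains exactly one element of $T$, which is impossible with six indices. So there is at most one nontrivial linear relation among the six $2$-factors, and $\dim S\ge5$. On the other hand $\dim Z=15-10+1=6$, and $H$ is nonbipartite, so $\dim Z_0=5$. Hence $S=Z_0$.
\end{proof}

The Petersen graph cannot be avoided: it is the dual of the triangulation of $P$ by $K_6$. It is excluded from Lov\'asz's theorem, but by the last case the statement about $\mathbb Z_2$-spans that we need holds for it as well.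

\begin{lemma}\label{lem:pieces}
Let $G$ triangulate $\Sigma$ and suppose that $G^*$ has no nontrivial tight cut.
\begin{enumerate}
\item[(a)] If $\dim H_1(\Sigma;\mathbb Z_2)\ge2$, i.e.\ if $\Sigma$ is neither the sphere nor $P$, then $G$ is not $q$-even.
\item[(b)] If $\Sigma=P$, then $G$ is $q$-even if and only if $G$ is Eulerian and $G^*$ is nonbipartite.
\end{enumerate}
\end{lemma}

\begin{proof}
By Section~\ref{sec:homology}, $G^*$ satisfies the hypotheses of Lemma~\ref{lem:span}. So $S=Z_0$, and by Lemma~\ref{lem:homology} $G$ is $q$-even if and only if $Z_0\subseteq B$.

(a) $Z_0$ has codimension at most $1$ in $Z$, while $B$ has codimension $\dim H_1(\Sigma;\mathbb Z_2)\ge2$. So $Z_0\not\subseteq B$.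

(b) Now $B$ has codimension $1$. If $G^*$ is bipartite, then $Z_0=Z\not\subseteq B$. If $G^*$ is nonbipartite, then $Z_0$ and $B$ both have codimension $1$, so $Z_0\subseteq B$ if and only if $B\subseteq Z_0$, i.e.\ if and only if every face boundary of $G^*$ has even length. The dual face at $v$ has length $\deg_G(v)$, so this means that $G$ is Eulerian.
\end{proof}

\section{Orientable surfaces and the classification}

\begin{proof}[Proof of Theorem~\ref{thm:orientable}]
Let $\Sigma$ be orientable of genus $g\ge1$. We use induction on the number of faces of $G$, for all such surfaces together. If $G^*$ has no nontrivial tight cut, then $\dim H_1(\Sigma;\mathbb Z_2)=2g\ge2$ and Lemma~\ref{lem:pieces}(a) applies. Otherwise Lemma~\ref{lem:cutting} gives triangulations $G_1,G_2$, with fewer faces, of surfaces $\Sigma_1,\Sigma_2$ with $\Sigma=\Sigma_1\#\Sigma_2$. These surfaces are orientable and their genera satisfy $g_1+g_2=g$, so some $g_i\ge1$. By induction $G_i^*$ has a perfect matching $M_i$ with $G_i-M_i$ nonbipartite, and by Lemma~\ref{lem:cutting}(a) $G$ has a nonbipartite spanning quadrangulation. Finally, $G$ has no loops, so its width is at least $2$, and $w(\Sigma)=2$ is no restriction.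
\end{proof}

Orientability is used only to find a piece that is neither a sphere nor a projective plane. Part~(b) of Lemma~\ref{lem:cutting}, the gluing of bipartite pieces, is needed for the classification.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $\Sigma$ is the sphere, then $H_1(\Sigma;\mathbb Z_2)=0$, so $B=Z\supseteq S$ and every triangulation of $\Sigma$ is $q$-even by Lemma~\ref{lem:homology}. Together with Lemma~\ref{lem:pieces} this proves the theorem when $G^*$ has no nontrivial tight cut. In general, each cutting step replaces a piece by pieces with fewer faces, so the decomposition ends, and the theorem follows by induction on the number of faces from Lemma~\ref{lem:cutting}(b).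
\end{proof}

\section{The projective plane and the other nonorientable surfaces}

Here we prove Theorem~\ref{thm:all}. Part~(1) consists of Theorem~\ref{thm:orientable} and the first observation in the proof of Theorem~\ref{thm:class}.

\subsection{Large width on the projective plane}

An Eulerian triangulation $G$ of $P$ with nonbipartite dual is $q$-even, whether or not $G^*$ has nontrivial tight cuts. Indeed, all faces of $G^*$ have even length, so $B\subseteq Z_0$. Both spaces have codimension $1$ in $Z$, so $B=Z_0\supseteq S$, and Lemma~\ref{lem:homology} applies. To prove part~(2) it remains to find such triangulations that are simple and have large width.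

Let $T_m$ be the $m$-th barycentric subdivision, $m\ge1$, of the triangulation of $P$ by $K_6$, which is a simplicial complex. Then $T_m$ is simple. It is the barycentric subdivision of a complex, so its vertices are properly colored with $0,1,2$ by the dimension of the subdivided simplex. The neighbors of a vertex, in cyclic order around it, form a cycle on which the other two colors alternate. Hence all degrees are even and $T_m$ is Eulerian.

The dual of $T_m$ is nonbipartite. Suppose the faces carry signs $\pm$ such that adjacent faces have different signs. Orient the boundary of each $+$ face according to the cyclic order $(0,1,2)$ of its colors, and that of each $-$ face according to $(0,2,1)$. Then adjacent faces induce opposite directions on their common edge, so $P$ would be orientable, a contradiction. Hence $T_m$ is $q$-even.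

It remains to see that the width of $T_m$ tends to infinity. Give $P$ the length metric in which the ten original triangles are equilateral with side $1$. Barycentric subdivision of a flat triangle multiplies the maximum edge length by at most $\frac23$, so the edges of $T_m$ have length at most $(2/3)^m$. The open stars of the six original vertices are contractible and cover $P$. By Lebesgue's covering lemma there is $s>0$ such that every set of diameter less than $s$ lies in one of them. So every noncontractible closed curve has length at least $s$, and the width of $T_m$ is at least $s\,(3/2)^m$. This proves part~(2).

\subsection{Width at least four}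

Let $k\ge2$ and let $G$ be a triangulation of width at least $4$ of a surface $\Sigma\cong N_k$. We show by induction on the number of faces that $G$ is not $q$-even. If $G^*$ has no nontrivial tight cut, this is Lemma~\ref{lem:pieces}(a), as $\dim H_1(N_k;\mathbb Z_2)=k\ge2$. Otherwise let $C$ be the $3$-cycle given by Lemma~\ref{lem:cutting}. Because of the width, $C$ is contractible and so bounds a closed disc, which is the closure of a component of $\Sigma\setminus C$. Let $G_i$ be the triangulation obtained from the other side. The surface $\Sigma_i$ arises from $\Sigma$ by replacing this disc with another disc, so there is a homeomorphism $\Sigma_i\to\Sigma$ that is the identity on $G_i$. Hence a noncontractible cycle of $G_i$ in $\Sigma_i$ is a noncontractible cycle of $G$ in $\Sigma$, and $G_i$ has width at least $4$. By induction $G_i$ is not $q$-even, so neither is $G$, by Lemma~\ref{lem:cutting}(b).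

\subsection{Width three}

Width $4$ was used only to ensure that separating triangles cut off discs. For width $3$ we build triangulations of $N_k$ that decompose along tight cuts into one triangulation of the sphere and $k$ $q$-even triangulations of $P$. The difficulty is to make sure that the triangles along which we glue are tight cuts. A bipartite dual of the spherical piece achieves this.

\paragraph{Construction.} Let $k\ge2$ and choose $m\ge2$ with $2m\ge k$. Let $G^{(0)}$ be the bipyramid over a $2m$-cycle, a simple triangulation of the sphere with $4m$ faces. Its dual is the prism over a $2m$-cycle, which is bipartite with classes $\mathcal A$ and $\mathcal B$ of size $2m$. Choose $k$ distinct faces in $\mathcal A$, with boundaries $C_1,\dots,C_k$. No two faces in $\mathcal A$ share an edge, so the cycles $C_i$ are edge-disjoint. For $j=1,\dots,k$ let $G^{(j)}$ arise from $G^{(j-1)}$ by removing the face bounded by $C_j$ and gluing in, along $C_j$, a copy $L_j$ of $T_1$ with one face removed. Each step is a connected sum with $P$, so $G=G^{(k)}$ triangulates $N_k$.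

\paragraph{$G$ is simple.} An edge of $L_j$ with both ends on $C_j$ belongs to $C_j$, because $T_1$ is simple, and is thus an edge of $G^{(0)}$. Any other edge of $L_j$ has an end outside $G^{(0)}$, and such a vertex lies in no other $L_i$. As $G^{(0)}$ and $T_1$ are simple, so is $G$.

\paragraph{$G$ is $q$-even.} We show by induction on $j$ that $G^{(j)}$ is $q$-even. For $j=0$ this holds because $G^{(0)}$ lies on the sphere. Let $j\ge1$, and for $i\le j$ let $X_i$ be the set of faces of $G^{(j)}$ in the $i$-th glued part. Since $T_1$ has $6\cdot10=60$ faces, $|X_i|=59$. The cut $\delta(X_i)$ consists of the edges of $C_i$.

Let $M$ be a perfect matching of the dual of $G^{(j)}$ and put $m_i=|M\cap E(C_i)|$. As $|X_i|$ is odd, so is $m_i$; in particular $m_i\ge1$. Contracting each $X_i$ to one vertex turns the dual of $G^{(j)}$ into the dual of $G^{(0)}$. The image of $M$, consisting of the edges of $M$ in $G^{(0)}$, has degree $m_i$ at the $i$-th chosen vertex of $\mathcal A$ for $i\le j$ and degree $1$ at all other vertices. Counting its edges at $\mathcal A$ and at $\mathcal B$ gives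
\[
(2m-j)+\sum_{i=1}^{j}m_i=2m .
\]
So $\sum_{i\le j}m_i=j$, and all $m_i=1$. As $M$ was arbitrary, $\delta(X_j)$ is tight. It is nontrivial, since its other side contains the $2m$ faces in $\mathcal B$. Cutting along $C_j$ as in Lemma~\ref{lem:cutting} gives back $G^{(j-1)}$ and $T_1$. The former is $q$-even by induction and the latter by the proof of part~(2). So $G^{(j)}$ is $q$-even by Lemma~\ref{lem:cutting}(b).

\paragraph{$G$ has width $3$.} The cycle $C_1$ separates $N_k$ into a M\"obius band and a copy of $N_{k-1}$ minus an open disc. Neither is a disc, as $k\ge2$. So $C_1$ is noncontractible, and the width is at most $3$. As $G$ is simple, it is exactly $3$. This completes the proof of Theorem~\ref{thm:all}.\hfill$\square$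

\begin{remark}
In this construction $S\subseteq B$, although $B$ has codimension $\dim H_1(N_k;\mathbb Z_2)=k\ge2$ in $Z$. So $S\neq Z_0$, and $G^*$ is nonbipartite by Lemma~\ref{lem:span}. Hence, for nonbipartite $H$, the hypothesis on tight cuts in Lemma~\ref{lem:span} cannot be omitted.
\end{remark}

\begin{thebibliography}{9}
\bibitem{lovasz}
L.~Lov\'asz, \emph{Matching structure and the matching lattice}, JCTB \textbf{43} (1987), 187--222.

\bibitem{source}
\emph{Spanning quadrangulations of triangulated surfaces. To the memory of Rudolf Halin}, \url{https://core.ac.uk/download/84003388.pdf}.
\end{thebibliography}

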